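\title{Uniqueness in law for a generalized Fleming--Viot equation with a spatially varying noise coefficient}

\begin{abstract}
We consider a stochastic heat equation on the line whose solutions are probability densities $u(t,\cdot)$, driven by the noise $\sqrt{\alpha(x)u}\,\dot W$ and a reaction term $\sigma(x,u)$ with $|\sigma(x,u)|\le C|u|$, both corrected by nonlocal terms that preserve the total mass. When $\alpha$ is not constant, the quadratic variation is a cubic polynomial in $u$ and the moment equations do not close. We prove uniqueness in law for every Borel $\alpha$ bounded above and away from zero and for every reaction term of the form $Ru$ with $R$ bounded and nonanticipating, and we deduce the Markov property in the time-homogeneous case. After a change of measure, a suitable multiple $X=mu$ solves $dX=\Delta X\,dt+\sqrt{\alpha X\langle X,1\rangle}\,dW$. Where the mass $\langle X,1\rangle$ is close to a constant $c$, this is a small perturbation of super-Brownian motion with branching rate $c\alpha$. The perturbation is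 controlled by complex log-Laplace functionals, Cauchy's formula and a contraction estimate.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The equation}

For $\lambda>0$ and $f\in C(\mathbb R)$ put $|f|_\lambda=\sup_x|f(x)|e^{-\lambda|x|}$, and let $C_{\mathrm{tem}}$ be the space of $f\in C(\mathbb R)$ with $|f|_\lambda<\infty$ for every $\lambda>0$, with the topology generated by these norms. Let $\dot W$ be a space-time white noise on $[0,\infty)\times\mathbb R$ and $\Delta=\partial^2/\partial x^2$. We study the generalized Fleming--Viot model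
\begin{equation}\label{eq:spde}
\begin{aligned}
\partial_t u(t,x)={}&\Delta u(t,x)+\sigma(x,u(t,x))-u(t,x)\int_{\mathbb R}\sigma(y,u(t,y))\,dy\\
&+\sqrt{\alpha(x)u(t,x)}\,\dot W(t,x)-u(t,x)\int_{\mathbb R}\sqrt{\alpha(y)u(t,y)}\,\dot W(t,y)\,dy,
\end{aligned}
\end{equation}
with $u(0,\cdot)=f$. Here $\alpha:\mathbb R\to\mathbb R$ is continuous, bounded and uniformly positive, and $\sigma:\mathbb R\times\mathbb R\to\mathbb R$ is continuous with $|\sigma(x,u)|\le C|u|$ for some constant $C>0$. We write $u_t=u(t,\cdot)$, $\sigma_t(x)=\sigma(x,u(t,x))$ and $\langle g,h\rangle=\int_{\mathbb R}gh\,dx$, without complex conjugation; for a finite measure $X$, $\langle X,h\rangle=\int h\,dX$.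

\begin{definition}\label{def:solution}
A \emph{solution} of \eqref{eq:spde} with initial density $f$ is a pair $(u,W)$ on a filtered probability space $(\Omega,\mathcal F,\mathcal F_t,P)$ such that $W$ is an $\mathcal F_t$-white noise, $u=(u_t)_{t\ge0}$ is adapted with continuous paths in $C_{\mathrm{tem}}$, each $u_t$ is a probability density, $u_0=f$, and for every $\varphi\in C_c^\infty(\mathbb R)$
\begin{equation}\label{eq:weak}
\langle u_t,\varphi\rangle=\langle u_0,\varphi\rangle+\int_0^t\big\{\langle u_s,\varphi''\rangle+\langle\sigma_s,\varphi\rangle-\langle\sigma_s,1\rangle\langle u_s,\varphi\rangle\big\}\,ds+\mathcal M_t(\varphi),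
\end{equation}
where
\[
\mathcal M_t(\varphi)=\int_0^t\!\!\int_{\mathbb R}\sqrt{\alpha(y)u(s,y)}\,\big(\varphi(y)-\langle u_s,\varphi\rangle\big)\,W(ds,dy).
\]
\emph{Uniqueness in law} means that any two solutions with the same initial density, possibly on different probability spaces, induce the same law of $u$ on $C([0,\infty),C_{\mathrm{tem}})$.
\end{definition}

The two nonlocal terms in \eqref{eq:spde} are what keeps the mass equal to one: with $\varphi\equiv1$ and $\langle u_s,1\rangle=1$, both the drift and the noise in \eqref{eq:weak} vanish. The ratio $\sigma(x,u)/u$ is the local growth rate, from which \eqref{eq:spde} subtracts its mean under $u_t$, and $\alpha(x)$ measures the strength of the random fluctuations at $x$. The martingale $\mathcal M(\varphi)$ has quadratic variation with density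
\begin{equation}\label{eq:cubic}
\big\langle u_s,\alpha(\varphi-\langle u_s,\varphi\rangle)^2\big\rangle=\langle u_s,\alpha\varphi^2\rangle-2\langle u_s,\alpha\varphi\rangle\langle u_s,\varphi\rangle+\langle u_s,\alpha\rangle\langle u_s,\varphi\rangle^2 .
\end{equation}

Two facts are known. A solution exists for every probability density $f\in C_{\mathrm{tem}}$. If $\alpha$ is constant and $\sigma(x,u)=\sigma(x)u$, then \eqref{eq:spde} is a standard form of the Fleming--Viot diffusion model with selection, and uniqueness in law holds. In that case \eqref{eq:cubic} is $\alpha$ times the variance of $\varphi$ under $u_s$, a quadratic polynomial in $u_s$. For non-constant $\alpha$ it is cubic. The problem we solve, posed in \cite{TCP}, is the following: \emph{does uniqueness in law hold for every non-constant $\alpha$, every $\sigma$ and every probability density $f\in C_{\mathrm{tem}}$ as above?}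

\subsection{Where the difficulty lies}

The square root is not Lipschitz at $0$, so two solutions cannot be compared by a direct Gronwall argument. Nor does $\sigma$ help: continuity and $|\sigma(x,u)|\le C|u|$ allow $\sigma(x,u)=|u-1|^{1/2}$ near $u=1$, and the ordinary equation $\dot u=|u-1|^{1/2}$, $u(0)=1$, has the two solutions $1$ and $1+t^2/4$. Uniqueness must therefore come from the noise. This is plausible, because the drift is small relative to the noise: $\int\sigma_s^2/(\alpha u_s)\,dy\le C^2/\inf\alpha$, so a change of measure can remove $\sigma$. One is then led to guess that uniqueness holds, since $\alpha$ lies between two positive constants, for each of which it does hold when $\sigma=0$.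

The degree of \eqref{eq:cubic} explains why this guess is not immediate. Take $\sigma=0$ and apply It\^o's formula to a monomial $\prod_{i=1}^n\langle u_t,\varphi_i\rangle$. Each pair $i<j$ contributes the covariation density
\[
\langle u,\alpha\varphi_i\varphi_j\rangle-\langle u,\alpha\varphi_i\rangle\langle u,\varphi_j\rangle-\langle u,\varphi_i\rangle\langle u,\alpha\varphi_j\rangle+\langle u,\alpha\rangle\langle u,\varphi_i\rangle\langle u,\varphi_j\rangle
\]
times the other $n-2$ factors. If $\alpha$ is constant, $\langle u,\alpha\rangle=\alpha$ and the drift has degree at most $n$: moments of order $n$ obey a closed system. If $\alpha$ is not constant, $\binom n2$ terms of degree $n+1$ appear. Substituting the moment equations formally into themselves $k$ times, starting from $n=2$, produces $\prod_{j=0}^{k-1}\binom{j+2}{2}=k!\,(k+1)!/2^k$ terms of top degree, while the time integrations gain only $t^k/k!$. The resulting bound on the remainder does not tend to zero for any $t>0$.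

\subsection{Results}

The proof uses neither the continuity of $\alpha$ nor the special form of the reaction term, and it is convenient (for the Markov property) to allow a random initial condition. Let
\[
R:[0,\infty)\times\mathbb R\times C([0,\infty),C_{\mathrm{tem}})\to\mathbb R
\]
be Borel, with $|R|\le C$, and nonanticipating: $R(s,x,w)=R(s,x,w(\cdot\wedge s))$. The \emph{$R$-equation} is \eqref{eq:spde} with $\sigma(x,u(s,x))$ replaced by $R(s,x,u)\,u(s,x)$. Its solutions are defined as in Definition~\ref{def:solution}, with $\sigma_s(x)=R(s,x,u)u(s,x)$, except that $u_0$ may be a random $\mathcal F_0$-measurable probability density in $C_{\mathrm{tem}}$.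

\begin{theorem}\label{thm:main}
Let $\alpha$ be Borel with $0<a\le\alpha\le b<\infty$, and let $R$ be as above.
\begin{enumerate}
\item[(i)] Any two solutions of the $R$-equation whose initial densities have the same law induce the same law on $C([0,\infty),C_{\mathrm{tem}})$.
\item[(ii)] If $R(s,x,w)=\bar R(x,w(s))$ with $\bar R$ bounded and Borel on $\mathbb R\times C_{\mathrm{tem}}$, then every solution satisfies
\[
E[H(u_{s_0+\cdot})\,|\,\mathcal F_{s_0}]=E[H(u_{s_0+\cdot})\,|\,u_{s_0}]
\]
for all $s_0\ge0$ and all bounded Borel $H$ on $C([0,\infty),C_{\mathrm{tem}})$.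
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
For every uniformly positive bounded continuous $\alpha$, constant or not, every continuous $\sigma$ with $|\sigma(x,u)|\le C|u|$, and every probability density $f\in C_{\mathrm{tem}}$, uniqueness in law holds for solutions of \eqref{eq:spde} with initial density $f$.
\end{corollary}

\begin{proof}
Put $R(s,x,w)=\sigma(x,w(s,x))/w(s,x)$ if $w(s,x)>0$ and $R(s,x,w)=0$ otherwise. This $R$ is Borel and nonanticipating, and $|R|\le C$. A continuous probability density is nonnegative everywhere, and $\sigma(x,0)=0$, so $R(s,x,u)u(s,x)=\sigma(x,u(s,x))$ for every solution. Apply Theorem~\ref{thm:main}(i).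
\end{proof}

\subsection{The method}\label{subsec:method}

In Section~\ref{sec:reduction} we change the measure and multiply $u_t$ by a positive scalar process $m_t$ so that $X_t=m_tu_t$ has total mass $m_t$ and satisfies
\[
d\langle X,\varphi\rangle=\langle X,\varphi''\rangle\,dt+\text{(local martingale with variation } m\langle X,\alpha\varphi^2\rangle\,dt).
\]
If the factor $m$ were a constant $c$, this would be the martingale problem of super-Brownian motion with branching rate $c\alpha$, and the law of $X$ would be determined by \emph{log-Laplace duality}: if $V$ solves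
\begin{equation}\label{eq:LLpde}
\partial_tV=\Delta V-\tfrac c2\alpha V^2,\qquad V_0=\varphi,
\end{equation}
and $\psi_t=V_{s-t}$, then $\langle X_t,\psi_t\rangle$ has drift $\frac c2\langle X_t,\alpha\psi_t^2\rangle$, which in $e^{-\langle X_t,\psi_t\rangle}$ cancels the It\^o term, so that $Ee^{-\langle X_s,\varphi\rangle}=Ee^{-\langle X_0,V_s\rangle}$. For our $X$ the cancellation leaves the error
\begin{equation}\label{eq:error}
\tfrac12(m_t-c)\,\langle X_t,\alpha\psi_t^2\rangle\,e^{-\langle X_t,\psi_t\rangle}.
\end{equation}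
The factor $m$ cannot be removed by a time change: running $X$ with the clock $\int_0^tm_s\,ds$ turns the variation into $\langle X,\alpha\varphi^2\rangle\,dt$ but the drift into $\langle X,\varphi''\rangle\,dt/m$.

Instead we write \eqref{eq:error} as a superposition of exponentials $e^{-\langle X_t,\varphi'\rangle}$ with complex $\varphi'$. This gives a closed linear inequality for the differences between the Laplace functionals of two solutions, and in a suitable weighted norm the inequality is a contraction when $|m-c|/c$ is small. Section~\ref{sec:model} carries this out by hand for a one-dimensional diffusion and introduces the two tools, a gauge $p$ on the right half-plane and Cauchy's formula. Section~\ref{sec:loglaplace} solves \eqref{eq:LLpde} for complex data with the decay that the contraction needs. Section~\ref{sec:cutoffs} localizes $m$ near the levels $c_k=e^{\varepsilon k}$, and Section~\ref{sec:contraction} proves the contraction estimate. Section~\ref{sec:laws} returns from $X$ to $u$, and Section~\ref{sec:markov} proves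 part (ii).

\section{Complex exponentials and a model problem}\label{sec:model}

\subsection{The gauge $p$ and Cauchy's formula}

Without the Laplacian, \eqref{eq:LLpde} is the equation $\dot v=-\frac{c\alpha}2v^2$, that is, $\frac d{dt}(1/v)=\frac{c\alpha}2$. For complex $v$ the quantity that grows linearly is $\operatorname{Re}(1/v)=\operatorname{Re}v/|v|^2$. This suggests measuring the size of $z=x+\mathrm iy\in\mathbb C$ by
\[
p(z)=\frac{|z|^2}{x}=x+\frac{y^2}x\quad(x>0),\qquad p(0)=0,\qquad p(z)=\infty\ \text{ otherwise.}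
\]
For real $z\ge0$, $p(z)=z$.

\begin{lemma}\label{lem:gauge}
\begin{enumerate}
\item[(a)] $p(x+\mathrm iy)=\sup_{q\in\mathbb R}\{(1-q^2)x+2qy\}$. Consequently $p$ is lower semicontinuous, $p(\lambda z)=\lambda p(z)$ for $\lambda>0$, $p(z+z')\le p(z)+p(z')$, and $p(\int z\,d\mu)\le\int p(z)\,d\mu$ for every finite measure $\mu$ and bounded measurable $z(\cdot)$.
\item[(b)] For $z\ne0$: $p(z)<\infty$ if and only if $\operatorname{Re}(1/z)>0$, and then $p(z)=1/\operatorname{Re}(1/z)$.
\item[(c)] For $0<N<\infty$: $p(z)\le N$ if and only if $|z|^2\le N\operatorname{Re}z$, that is, $|z-\frac N2|\le\frac N2$. In this case $\operatorname{Re}z\ge0$ and $|z|\le N$.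
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $x>0$ the supremum is attained at $q=y/x$ and equals $x+y^2/x$. For $x=0$ it is $\sup_q2qy$, which is $0$ if $y=0$ and $\infty$ otherwise. For $x<0$ it is $\infty$. So $p$ is a supremum of real-linear functionals $\ell_q$, which gives the first three properties, and $\ell_q(\int z\,d\mu)=\int\ell_q(z)\,d\mu\le\int p(z)\,d\mu$ gives the last. (b) follows from $\operatorname{Re}(1/z)=x/|z|^2$. (c) The inequality $|z|^2\le Nx$ holds exactly when $z=0$, or $x>0$ and $|z|^2/x\le N$; expanding $|z-\frac N2|^2\le\frac{N^2}4$ gives the same inequality.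
\end{proof}

Thus $\{p\le N\}$ is the closed disc with diameter $[0,N]$. Let $\mathcal D$ be the set of bounded Borel $\varphi:\mathbb R\to\mathbb C$ with
\[
\bar p(\varphi):=\sup_xp(\varphi(x))<\infty .
\]
Every bounded Borel $\varphi\ge0$ lies in $\mathcal D$, with $\bar p(\varphi)=\sup\varphi$. For $\varphi\in\mathcal D$ and a finite measure $X$ on $\mathbb R$ put $e_\varphi(X)=e^{-\langle X,\varphi\rangle}$; since $\operatorname{Re}\varphi\ge0$, $|e_\varphi|\le1$. The next lemma removes a linear factor in front of an exponential at the cost $1/r$.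

\begin{lemma}\label{lem:cauchy}
Let $\varphi_0\in\mathcal D$, let $\beta$ be bounded, Borel and complex-valued, and let $r>0$ satisfy $r|\beta|\le\frac12\operatorname{Re}\varphi_0$ pointwise. Then $\bar p(\varphi_0+re^{\mathrm i\omega}\beta)\le\frac92\bar p(\varphi_0)$ for all real $\omega$, and for every finite measure $X$
\[
\langle X,\beta\rangle\,e_{\varphi_0}(X)=-\frac1{2\pi r}\int_0^{2\pi}e^{-\mathrm i\omega}\,e_{\varphi_0+re^{\mathrm i\omega}\beta}(X)\,d\omega .
\]
\end{lemma}

\begin{proof}
The left side is $-F'(0)$ for the entire function $F(w)=e^{-\langle X,\varphi_0\rangle-w\langle X,\beta\rangle}$, and Cauchy's formula reads $F'(0)=\frac1{2\pi r}\int_0^{2\pi}e^{-\mathrm i\omega}F(re^{\mathrm i\omega})\,d\omega$. Put $\varphi'=\varphi_0+re^{\mathrm i\omega}\beta$. Pointwise, $|\varphi'|\le\frac32|\varphi_0|$ and $\operatorname{Re}\varphi'\ge\frac12\operatorname{Re}\varphi_0$. Where $\operatorname{Re}\varphi_0>0$ this gives $p(\varphi')\le\frac94|\varphi_0|^2/(\frac12\operatorname{Re}\varphi_0)=\frac92p(\varphi_0)$. Where $\operatorname{Re}\varphi_0=0$,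 both $\varphi_0$ (because $p(\varphi_0)<\infty$) and $\beta$ vanish, so $\varphi'=0$.
\end{proof}

For the error \eqref{eq:error} the relevant choice is $\beta=\psi^2$ with $\operatorname{Re}\varphi_0\ge\operatorname{Re}\psi$. By Lemma~\ref{lem:gauge}(c), $r=1/(2\bar p(\psi))$ is admissible. So the quantity that decays along the dual equation is also the price of Cauchy's formula.

\subsection{A one-dimensional model}

Replace the space $\mathbb R$ by one point, take $c\alpha=1$, and replace the factor $m-c$ in \eqref{eq:error} by one that is small everywhere and is itself an exponential.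

\begin{example}\label{ex:model}
Let $|\delta|\le1/33$. Let $X^1,X^2$ be nonnegative continuous processes, possibly on different spaces, each solving $dX_t=\sqrt{(1+\delta e^{-X_t})X_t}\,dB_t$ for a Brownian motion $B$, and suppose $X^1_0$ and $X^2_0$ have the same law. Then $X^1_s$ and $X_s^2$ have the same law for every $s\ge0$.

Let $\operatorname{Re}\lambda>0$, $\nu=p(\lambda)$ and $v_r=(1/\lambda+r/2)^{-1}$. Then $\dot v=-v^2/2$, and by Lemma~\ref{lem:gauge}(b), $\nu_r:=p(v_r)=(1/\nu+r/2)^{-1}$. Fix $s$ and write $v=v_{s-t}$. It\^o's formula gives $e^{-v_{s-t}X_t}$ the drift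
\[
-\tfrac12v^2Xe^{-vX}+\tfrac12v^2(1+\delta e^{-X})Xe^{-vX}=\tfrac\delta2\,v^2Xe^{-(v+1)X}.
\]
Since $\operatorname{Re}v_r$ is bounded below on $[0,s]$ by a positive number, $Xe^{-2X\operatorname{Re}v}$ is bounded, and the stochastic integral is a martingale. Put $d_s(\lambda)=Ee^{-\lambda X^1_s}-Ee^{-\lambda X_s^2}$. The terms $Ee^{-v_sX^i_0}$ agree. Apply Lemma~\ref{lem:cauchy} to the measure $X\delta_0$ and the constants $\varphi_0=v+1$, $\beta=v^2$, with radius $\rho_t=1/(2\nu_{s-t})$:
\[
d_s(\lambda)=-\frac\delta2\int_0^s\frac1{2\pi\rho_t}\int_0^{2\pi}e^{-\mathrm i\omega}\,d_t(\lambda'_{t,\omega})\,d\omega\,dt,\qquad \lambda'_{t,\omega}=v+1+\rho_te^{\mathrm i\omega}v^2,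
\]
where $\operatorname{Re}\lambda'_{t,\omega}>0$ and $1+p(\lambda'_{t,\omega})\le1+\frac92(\nu_{s-t}+1)\le\frac{11}2(1+\nu_{s-t})$. Let $D\le2$ be the supremum of $|d_s(\lambda)|/(1+p(\lambda))$ over $s\in[0,1]$ and $\operatorname{Re}\lambda>0$. Since $\nu_r\le\nu$ and $\int_0^\infty\nu_r^2\,dr=2\nu$, for $s\le1$
\[
|d_s(\lambda)|\le\tfrac{11}2|\delta|D\int_0^s(\nu_r+\nu_r^2)\,dr\le\tfrac{33}2|\delta|D\nu\le\tfrac12D(1+\nu).
\]
Hence $D\le D/2$ and $D=0$. The Laplace transforms agree on $[0,1]$; restarting at $s=1,2,\dots$ gives all $s$.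
\end{example}

Three features of this computation persist in the proof of Theorem~\ref{thm:main}. First, the argument must be run over complex $\lambda$, because Cauchy's formula leaves the real axis. Second, the weight $1+p(\lambda)$ is needed. Without it the factor multiplying $D$ would be $|\delta|\int_0^s\nu_r\,dr=2|\delta|\log(1+\nu s/2)$, which is unbounded in $\nu$, and $\nu$ cannot be restricted to a bounded range because the bound on $p(\lambda')$ exceeds $\nu$ when $s-t$ is small. Third, the term $\nu_r^2$ is critical: $\int_0^s\nu_r^2\,dr=2(\nu-\nu_s)$ and $\nu_s\le2/s$, so for every $s>0$ the ratio to $1+\nu$ approaches $2$ as $\nu\to\infty$. Short time does not make this term small; only a small coefficient does. Lower powers of $\nu_r$, by contrast, are made small by short time.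

\section{Reduction to a mass-dependent superprocess}\label{sec:reduction}

\subsection{Conventions and standard facts}\label{subsec:facts}

\paragraph{Path spaces.} The space $C_{\mathrm{tem}}$ is Polish. It is complete for the metric $\sum_n2^{-n}(1\wedge|f-g|_{1/n})$. Fix $\zeta\in C_c^\infty(\mathbb R)$ with $0\le\zeta\le1$ and $\zeta=1$ on $[-1,1]$, and put $\zeta_l=\zeta(\cdot/l)$. Then $|f(1-\zeta_l)|_\lambda\le e^{-\lambda l/2}|f|_{\lambda/2}$, so $C_c(\mathbb R)$ is dense, and so are the compactly supported piecewise linear functions with rational data. The distance to a fixed function is computed from suprema over rational $x$, and open sets are countable unions of balls; hence the Borel $\sigma$-field of $C_{\mathrm{tem}}$ is generated by the evaluations $f\mapsto f(x)$. In the same way the Borel $\sigma$-fields of $C([0,T],C_{\mathrm{tem}})$ and $C([0,\infty),C_{\mathrm{tem}})$ (locally uniform convergence) are generated by the evaluations $w\mapsto w(t,x)$.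

\paragraph{Heat semigroup.} $S_t=e^{t\Delta}$ has the kernel $(4\pi t)^{-1/2}e^{-x^2/4t}$, and $S_0$ is the identity. For bounded Borel $g$, $S_tg(x)$ is an average of $g$ against a probability measure. For $\tau>0$, $S_\tau g$ is smooth with $\|\partial_x^jS_\tau g\|_\infty\le C_{j,\tau}\|g\|_\infty$, and $S_\tau g-S_{\tau'}g=\int_{\tau'}^\tau\Delta S_qg\,dq$ for $\tau\ge\tau'>0$. As $\delta\downarrow0$, $S_\delta g\to g$ Lebesgue-a.e.

\paragraph{White noise.} An $\mathcal F_t$-white noise is a family of continuous $\mathcal F_t$-martingales $W_t(A)$, indexed by Borel sets $A$ of finite Lebesgue measure, additive in $A$, with $W_0(A)=0$ and $[W(A),W(B)]_t=t|A\cap B|$. Filtrations are augmented to satisfy the usual conditions; continuous martingales remain martingales, so $W$ remains a white noise. The bracket $[Y,Y']$ of complex continuous semimartingales is the bilinear extension of the real covariation; thus $[Y,\overline Y]=[\operatorname{Re}Y]+[\operatorname{Im}Y]$ is increasing. A random field $g(s,y)$ is \emph{predictable} if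 it is measurable for the product of the predictable $\sigma$-field with the Borel $\sigma$-field of $\mathbb R$. We use the following facts.
\begin{enumerate}
\item[(W1)] If $g$ is predictable and $\int_0^t\!\int|g|^2\,dy\,ds<\infty$ a.s.\ for all $t$, then $\int_0^t\!\int g\,dW$ is a continuous local martingale, and the bracket of the integrals of $g$ and $g'$ is $\int_0^t\!\int gg'\,dy\,ds$. For $A\in\mathcal F_{s_0}$, $1_A\int_{s_0}^t\!\int g\,dW=\int_{s_0}^t\!\int1_Ag\,dW$.
\item[(W2)] If $\int_0^t\!\int|g_n-g|^2\,dy\,ds\to0$ in probability, then $\int_0^\cdot\!\int g_n\,dW\to\int_0^\cdot\!\int g\,dW$ uniformly on $[0,t]$ in probability. Every $g$ as in (W1) is such a limit of simple fields, whose integrals are finite sums of increments of $W$.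
\item[(W3)] A continuous local martingale $Y$ with $Y_0=0$ and $E[Y,\overline Y]_t<\infty$ for all $t$ is a martingale.
\item[(W4)] (Girsanov) Let $h$ be real and predictable with $\int h(s,y)^2\,dy$ bounded by a constant. By Novikov's criterion, $\exp(\int_0^t\!\int h\,dW-\frac12\int_0^t\!\int h^2\,dy\,ds)$ is a martingale starting at $1$. Let $Q$ have its value at $T$ as density with respect to $P$. Then $Q=P$ on $\mathcal F_0$, $W^Q_t(A)=W_t(A)-\int_0^t\!\int_Ah\,dy\,ds$ is an $\mathcal F_t$-white noise on $[0,T]$ under $Q$, and $\int\!\!\int g\,dW=\int\!\!\int g\,dW^Q+\int\!\!\int gh\,dy\,ds$ for all $g$ as in (W1). The last identity holds for simple $g$ and extends by (W2) and the Cauchy--Schwarz inequality.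
\item[(W5)] For a complex continuous semimartingale $Y$, $de^{-Y}=-e^{-Y}dY+\frac12e^{-Y}d[Y,Y]$. This is the real It\^o formula for $(x,y)\mapsto e^{-x-\mathrm iy}$.
\end{enumerate}

\subsection{Bounded test functions}

Let $(u,W)$ be a solution of the $R$-equation under $P$. If $t_n\to t$, then $u_{t_n}\to u_t$ pointwise and all these functions have integral one, so Scheff\'e's lemma shows that $t\mapsto u_t$ is continuous in $L^1(\mathbb R)$.

\begin{lemma}\label{lem:test}
The identity \eqref{eq:weak} holds for all $\varphi\in C_b^2(\mathbb R;\mathbb C)$.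
\end{lemma}

\begin{proof}
By linearity we may use complex test functions. Suppose \eqref{eq:weak} holds for $\varphi_n$, and $\varphi_n\to\varphi$, $\varphi_n''\to\varphi''$ pointwise and boundedly. Since $u_s$ is a probability density and $|\sigma_s|\le Cu_s$, all terms other than $\mathcal M_t$ converge by dominated convergence. With $\theta_n=\varphi-\varphi_n$, the quantity $\int_0^t\langle u_s,\alpha|\theta_n-\langle u_s,\theta_n\rangle|^2\rangle\,ds$ tends to $0$ by dominated convergence, so $\mathcal M_t(\varphi_n)\to\mathcal M_t(\varphi)$ in probability by (W2). Apply this first to the mollifications of $\varphi\in C_c^2$, which lie in $C_c^\infty$ and converge in $C^2$, and then to $\varphi_n=\varphi\zeta_n\in C_c^2$ for $\varphi\in C_b^2$.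
\end{proof}

\subsection{The change of measure and the process $X$}

We want to undo the normalization in the noise, that is, to cancel the term $-\langle u,\varphi\rangle\,dL$ with $dL=\int\sqrt{\alpha u}\,dW$. Multiplying $u$ by a scalar $m$ with $dm=m\,dL$ does this, but the product rule creates the drift $m\,d[L,\langle u,\varphi\rangle]=m(\langle u,\alpha\varphi\rangle-\langle u,\alpha\rangle\langle u,\varphi\rangle)\,dt$. This is $m$ times the drift in \eqref{eq:weak} for the reaction term $\alpha u$. So the change of measure should not replace the reaction term $Ru$ by $0$, but by $-\alpha u$.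

Fix $T>0$ and put
\[
\gamma_s(y)=1+\frac{R(s,y,u)}{\alpha(y)},\qquad h=-\gamma\sqrt{\alpha u}.
\]
The process $s\mapsto u(\cdot\wedge s)$ is continuous and adapted with values in a Polish space, hence predictable; since $R$ is Borel and nonanticipating, $\gamma$ and $h$ are predictable. Moreover $|\gamma|\le1+C/a$ and $\int h^2\,dy=\langle u,\alpha\gamma^2\rangle\le b(1+C/a)^2$. This is the first use of the lower bound $a>0$; the bound $|R|\le C$ serves only to make $\gamma$ bounded. Let $Q$ and $W^Q(ds,dy)=W(ds,dy)+\gamma\sqrt{\alpha u}\,ds\,dy$ be as in (W4), and define on $[0,T]$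
\[
L_t=\int_0^t\!\!\int\sqrt{\alpha u}\,dW^Q,\qquad m_t=\exp\big(L_t-\tfrac12[L]_t\big),\qquad X_t=m_tu_t .
\]
Then $m$ is continuous and positive, $m_0=1$, $dm=m\,dL$ and $m_t=\langle X_t,1\rangle$. The paths of $X$ are continuous in $C_{\mathrm{tem}}$ and in $L^1(\mathbb R)$. For a predictable field $g$ that is bounded on $[0,T]\times\mathbb R$ for a.e.\ path, put
\[
\int\!\!\int g\,dM:=\int\!\!\int g\,m\sqrt{\alpha u}\,dW^Q .
\]
The bracket of two such integrals has density $\int gg'm^2\alpha u\,dy=m\langle X,\alpha gg'\rangle$, and $dm=\int1\,dM$.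

\begin{proposition}\label{prop:reduction}
Under $Q$, for every $\varphi\in C_b^2(\mathbb R;\mathbb C)$ and $t\le T$,
\begin{equation}\label{eq:X}
\langle X_t,\varphi\rangle=\langle X_0,\varphi\rangle+\int_0^t\langle X_s,\varphi''\rangle\,ds+\int_0^t\!\!\int\varphi\,dM .
\end{equation}
Moreover $Q=P$ on $\mathcal F_0$, $X_0=u_0$, and on $\mathcal F_T$
\begin{equation}\label{eq:density}
\frac{dP}{dQ}=\exp\Big(J-\frac12\int_0^T\langle u_s,\alpha\gamma_s^2\rangle\,ds\Big),\qquad J=\int_0^T\!\!\int\gamma\sqrt{\alpha u}\,dW^Q .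
\end{equation}
\end{proposition}

\begin{proof}
By (W4), $\int\!\!\int h\,dW=-J+\int\!\!\int h^2$, so $dP/dQ=\exp(-\int\!\!\int h\,dW+\frac12\int\!\!\int h^2)=\exp(J-\frac12\int\!\!\int h^2)$, which is \eqref{eq:density}. Since $\sqrt{\alpha u}\,h=-(R+\alpha)u$,
\[
\int\sqrt{\alpha u}\,(\varphi-\langle u,\varphi\rangle)h\,dy=-\langle Ru,\varphi\rangle+\langle Ru,1\rangle\langle u,\varphi\rangle-\langle u,\alpha\varphi\rangle+\langle u,\alpha\rangle\langle u,\varphi\rangle .
\]
The first two terms cancel the reaction terms of \eqref{eq:weak}, so by Lemma~\ref{lem:test} and (W4)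
\[
d\langle u,\varphi\rangle=\langle u,\varphi''\rangle\,ds-\big(\langle u,\alpha\varphi\rangle-\langle u,\alpha\rangle\langle u,\varphi\rangle\big)ds+\int\sqrt{\alpha u}\,\varphi\,dW^Q-\langle u,\varphi\rangle\,dL .
\]
By (W1), $d[L,\langle u,\varphi\rangle]=(\langle u,\alpha\varphi\rangle-\langle u,\alpha\rangle\langle u,\varphi\rangle)\,ds$. In
\[
d(m\langle u,\varphi\rangle)=m\,d\langle u,\varphi\rangle+\langle u,\varphi\rangle m\,dL+m\,d[L,\langle u,\varphi\rangle]
\]
the second and third terms cancel the fourth and second terms of the previous display multiplied by $m$, and \eqref{eq:X} remains.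
\end{proof}

\subsection{Time-dependent test functions}

The duality argument tests $X$ against solutions of \eqref{eq:LLpde}, and Cauchy's formula produces terminal data such as $\varphi_0+re^{\mathrm i\omega}\alpha$, which are no smoother than $\alpha$. We therefore need \eqref{eq:X} for mild solutions of $\partial_t\psi=-\Delta\psi+g$ with bounded Borel data. This is where it matters that $X_t$ has a density.

\begin{lemma}\label{lem:mild}
Let $0\le s_0\le s_0+s\le T$. Let $\varphi$ on $\mathbb R$ and $g$ on $[0,s]\times\mathbb R$ be bounded, Borel and complex-valued, and put $\psi_t=S_{s-t}\varphi-\int_t^sS_{r-t}g_r\,dr$. Then for each $t\in[0,s]$, $Q$-a.s.,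
\[
\langle X_{s_0+t},\psi_t\rangle=\langle X_{s_0},\psi_0\rangle+\int_0^t\langle X_{s_0+r},g_r\rangle\,dr+\int_{s_0}^{s_0+t}\!\!\int\psi_{r-s_0}\,dM .
\]
\end{lemma}

\begin{proof}
We write the proof for $s_0=0$; in general, shift the time argument of $X$ and $M$ by $s_0$. For $\delta>0$ let $\psi^\delta_t=S_\delta\psi_t=S_{s-t+\delta}\varphi-\int_t^sS_{r-t+\delta}g_r\,dr$. Its spatial derivatives of each order are bounded uniformly in $t$. Let $t'\le t$. Then $S_{s-t+\delta}\varphi-S_{s-t'+\delta}\varphi=-\int_{t'}^t\Delta S_{s-q+\delta}\varphi\,dq$, and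
\begin{align*}
&\int_{t'}^sS_{r-t'+\delta}g_r\,dr-\int_t^sS_{r-t+\delta}g_r\,dr\\
&\quad=\int_{t'}^t\Big(S_\delta g_r+\int_{t'}^r\Delta S_{r-q+\delta}g_r\,dq\Big)dr+\int_t^s\!\!\int_{t'}^t\Delta S_{r-q+\delta}g_r\,dq\,dr\\
&\quad=\int_{t'}^tS_\delta g_r\,dr+\int_{t'}^t\!\!\int_q^s\Delta S_{r-q+\delta}g_r\,dr\,dq .
\end{align*}
Adding, $\psi^\delta_t-\psi^\delta_{t'}=\int_{t'}^t(-\Delta\psi^\delta_q+S_\delta g_q)\,dq$. In particular $t\mapsto\psi_t^\delta$ is Lipschitz in the supremum norm, and so is $t\mapsto\Delta\psi^\delta_t=\Delta S_{\delta/2}\psi^{\delta/2}_t$.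

For a partition $0=t_0<\dots<t_n=t$ write
\[
\langle X_t,\psi^\delta_t\rangle-\langle X_0,\psi^\delta_0\rangle=\sum_i\langle X_{t_{i+1}},\psi^\delta_{t_{i+1}}-\psi^\delta_{t_i}\rangle+\sum_i\langle X_{t_{i+1}}-X_{t_i},\psi^\delta_{t_i}\rangle .
\]
The first sum is $\sum_i\int_{t_i}^{t_{i+1}}\langle X_{t_{i+1}},-\Delta\psi^\delta_r+S_\delta g_r\rangle\,dr$; as the mesh tends to zero it converges to $\int_0^t\langle X_r,-\Delta\psi^\delta_r+S_\delta g_r\rangle\,dr$, because $X$ is uniformly continuous in $L^1$. By \eqref{eq:X} the second sum is $\sum_i\int_{t_i}^{t_{i+1}}\langle X_r,\Delta\psi^\delta_{t_i}\rangle\,dr+\sum_i\int_{t_i}^{t_{i+1}}\!\int\psi^\delta_{t_i}\,dM$; by the Lipschitz bounds and (W2) it converges in probability to $\int_0^t\langle X_r,\Delta\psi^\delta_r\rangle\,dr+\int_0^t\!\int\psi^\delta_r\,dM$. Therefore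
\[
\langle X_t,S_\delta\psi_t\rangle=\langle X_0,S_\delta\psi_0\rangle+\int_0^t\langle X_r,S_\delta g_r\rangle\,dr+\int_0^t\!\!\int S_\delta\psi_r\,dM .
\]
Let $\delta\downarrow0$. The functions $S_\delta\psi_r$ and $S_\delta g_r$ converge boundedly and Lebesgue-a.e.\ to $\psi_r$ and $g_r$, and $X_r$ is an integrable density with $\sup_{r\le T}m_r<\infty$. So the first three terms converge, and $\int_0^tm_r\langle X_r,\alpha|S_\delta\psi_r-\psi_r|^2\rangle\,dr\to0$ a.s., which by (W2) handles the fourth.
\end{proof}

\section{The complex log-Laplace equation}\label{sec:loglaplace}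

In Example~\ref{ex:model} the gauge of the dual variable decayed like $(1/\nu+r/2)^{-1}$. For \eqref{eq:LLpde} with complex data we need the same decay, and since $V$ is complex we argue with the discs $\{p\le N\}$ instead of an order relation. The heat flow averages and so preserves these discs, by Lemma~\ref{lem:gauge}(a), while the reaction shrinks them at a rate controlled by $a=\inf\alpha$. To combine the two effects, add and subtract $KV$ in \eqref{eq:LLpde}:
\[
\partial_tV=(\Delta-K)V+K(V-\eta V^2),\qquad\eta=\frac{c\alpha}{2K}.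
\]
The mild form of this equation writes $V_t$ as an average, with total weight one, of values of $\varphi$ and of $V_r-\eta V_r^2$; the map $z\mapsto z-\eta z^2$ is one Euler step of the reaction, and for large $K$ it shrinks the discs.

\begin{lemma}\label{lem:loglaplace}
Let $c>0$, $\varphi\in\mathcal D$ and $0<N<\infty$ with $N\ge\bar p(\varphi)$. For every $T'<\infty$ there is a bounded Borel function $V$ on $[0,T']\times\mathbb R$ with
\[
V_t=S_t\varphi-\frac c2\int_0^tS_{t-r}(\alpha V_r^2)\,dr,\qquad\bar p(V_t)\le N_t:=\Big(\frac1N+\frac{ca}4t\Big)^{-1}.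
\]
\end{lemma}

\begin{proof}
Put $K=cbN$, $\eta(x)=c\alpha(x)/(2K)$ and $\eta'=ca/(4K)$. Then $\eta N\le\frac12$ and $\eta'\le\eta/2$.

\emph{Step 1: if $p(z)\le\bar N$ with $0<\bar N\le N$, then $p(z-\eta z^2)\le\bar N-\eta'\bar N^2$.} The right side is positive, so let $z\ne0$. Put $w=\eta z=x+\mathrm iy$ and $\rho=\eta\bar N\le\frac12$. From $|z|^2\le\bar N\operatorname{Re}z$ we get $x^2\le|w|^2\le\rho x$, so $0\le x\le\frac12$, $|w|\le\frac12$, and $|1-w|^2=1-2x+|w|^2\le1-x$. Hence $\operatorname{Re}\frac1{1-w}=\frac{1-x}{|1-w|^2}\ge1$. From $\frac1{z-\eta z^2}=\frac1z+\frac\eta{1-\eta z}$ and Lemma~\ref{lem:gauge}(b),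
\[
\operatorname{Re}\frac1{z-\eta z^2}\ge\frac1{\bar N}+\eta,\quad\text{so}\quad p(z-\eta z^2)\le\frac{\bar N}{1+\rho}=\bar N-\frac{\eta\bar N^2}{1+\rho}\le\bar N-\frac\eta2\bar N^2\le\bar N-\eta'\bar N^2 .
\]

\emph{Step 2: a fixed point.} Let $\mathcal S$ be the set of bounded Borel $V$ on $[0,T']\times\mathbb R$ with $\bar p(V_t)\le N_t$ for all $t$. It contains $V_t\equiv N_t$, it is closed under pointwise convergence, and its elements satisfy $|V|\le N$. For $V\in\mathcal S$ put
\[
(\mathcal TV)_t=e^{-Kt}S_t\varphi+\int_0^tKe^{-K(t-r)}S_{t-r}(V_r-\eta V_r^2)\,dr .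
\]
By Lemma~\ref{lem:gauge}(a) and Step 1 with $\bar N=N_r$,
\[
\bar p\big((\mathcal TV)_t\big)\le e^{-Kt}N+\int_0^tKe^{-K(t-r)}(N_r-\eta'N_r^2)\,dr=N_t .
\]
The equality holds because $\frac d{dr}N_r=-\frac{ca}4N_r^2=-K\eta'N_r^2$, so that $\frac d{dr}(e^{Kr}N_r)=Ke^{Kr}(N_r-\eta'N_r^2)$. Thus $\mathcal T$ maps $\mathcal S$ into itself. On $\{|z|\le N\}$ the map $z\mapsto z-\eta z^2$ has Lipschitz constant at most $1+2\eta N\le2$. For the iterates $V^{n+1}=\mathcal TV^n$, induction gives $\|V^{n+1}_t-V^n_t\|_\infty\le2N(2Kt)^n/n!$. They converge uniformly to a fixed point $V\in\mathcal S$.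

\emph{Step 3: removing $K$.} Put $g_r=-\frac c2\alpha V_r^2=-K\eta V_r^2$ and $U_t=S_t\varphi+\int_0^tS_{t-r}g_r\,dr$; we show $U=V$. Since $S_{t-r}U_r=S_t\varphi+\int_0^rS_{t-q}g_q\,dq$, Fubini's theorem gives
\begin{align*}
\int_0^tKe^{-K(t-r)}S_{t-r}U_r\,dr&=(1-e^{-Kt})S_t\varphi+\int_0^t\big(1-e^{-K(t-q)}\big)S_{t-q}g_q\,dq\\
&=U_t-e^{-Kt}S_t\varphi-\int_0^te^{-K(t-q)}S_{t-q}g_q\,dq .
\end{align*}
The fixed point equation reads $V_t=e^{-Kt}S_t\varphi+\int_0^tKe^{-K(t-r)}S_{t-r}V_r\,dr+\int_0^te^{-K(t-r)}S_{t-r}g_r\,dr$. Subtracting, $U_t-V_t=\int_0^tKe^{-K(t-r)}S_{t-r}(U_r-V_r)\,dr$, and iterating this identity gives $\|U_t-V_t\|_\infty\le\|U-V\|_\infty(Kt)^n/n!$ for all $n$.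
\end{proof}

The lower bound $a>0$ is what makes $\int_0^\infty N_t^2\,dt$ finite and proportional to $N$. If $\alpha$ were zero, \eqref{eq:LLpde} with constant data would have constant solutions, with no decay at all.

\section{Localizing the total mass}\label{sec:cutoffs}

The factor $m-c$ in \eqref{eq:error} is small only near $m=c$, and $m$ ranges over $(0,\infty)$. We therefore use a partition of unity $(\chi_k)$ in $m$ and compare $X$, on the support of $\chi_k$, with the superprocess of level $c_k$. Equation \eqref{eq:X} and its bracket $m\langle X,\alpha\varphi^2\rangle$ are invariant under $(X,M)\mapsto(\lambda X,\lambda M)$ for $\lambda>0$. So the natural partition is uniform in $\log m$, the natural size of $\varphi$ at level $c$ is $c\,\bar p(\varphi)$, and all estimates will be uniform in $k$.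

Fix $\chi\in C_c^\infty((-1,1))$ with $\chi\ge0$ and $\sum_{k\in\mathbb Z}\chi(y-k)=1$ for all $y$; for instance, divide a function $\chi^0\in C_c^\infty((-1,1))$, $\chi^0\ge0$, positive on $[-\frac12,\frac12]$, by $\sum_k\chi^0(\cdot-k)$. Then $0\le\chi\le1$. For $\varepsilon\in(0,1]$ let $\check\chi(z)=\chi(\varepsilon^{-1}\log z)$ for $z>0$ and $\check\chi(z)=0$ for $z\le0$, and put
\[
c_k=e^{\varepsilon k},\qquad\chi_k(m)=\check\chi(m/c_k),\qquad I_k=\{m>0:|\varepsilon^{-1}\log m-k|<1\}.
\]
Then $\chi_k\in C_c^\infty(I_k)$ and $\sum_k\chi_k=1$ on $(0,\infty)$. If $m\in I_k$ and $\chi_j(m)\ne0$, then $|j-k|<2$; hence $\sum_{|j-k|\le1}\chi_j=1$ on $I_k$.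

It\^o's formula for $\chi_k(m)e^{-\langle X,\psi\rangle}$ will produce the three functions
\[
G_0(z)=(z-1)\check\chi(z),\qquad G_1(z)=z\check\chi'(z),\qquad G_2(z)=z\check\chi''(z),
\]
all in $C_c^\infty((e^{-\varepsilon},e^\varepsilon))$, evaluated at $z=m/c_k$. As in Example~\ref{ex:model}, such factors should be exponentials in $X$, and since $m=\langle X,1\rangle$, Fourier inversion makes them superpositions of exponentials. A purely imaginary exponent has infinite gauge, so we shift the exponent to real part one. Put $\hat G_l(\theta)=\frac1{2\pi}\int G_l(z)e^ze^{\mathrm i\theta z}\,dz$, a Schwartz function. Fourier inversion for $G_l(z)e^z$ gives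
\begin{equation}\label{eq:fourier}
G_l(z)=\int_{\mathbb R}\hat G_l(\theta)\,e^{-(1+\mathrm i\theta)z}\,d\theta,\qquad z\in\mathbb R,\quad l=0,1,2 .
\end{equation}
Let $\Lambda_\varepsilon=\int(|\hat G_0|+|\hat G_1|+|\hat G_2|)(1+\theta^2)\,d\theta<\infty$. We need no control of $\Lambda_\varepsilon$ as $\varepsilon\to0$. What replaces the small constant $\delta$ of Example~\ref{ex:model} is $\|\hat G_0\|_{L^1}$.

\begin{lemma}\label{lem:small}
There is a constant $K_1$, depending only on $\chi$, with $\|\hat G_0\|_{L^1}\le K_1\varepsilon$ for all $\varepsilon\in(0,1]$.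
\end{lemma}

\begin{proof}
For a Schwartz function $g\ne0$ and $\rho>0$, the Cauchy--Schwarz inequality and $\int(1+\theta^2/\rho^2)^{-1}d\theta=\pi\rho$ give $\|g\|_1\le(\pi\rho)^{1/2}(\|g\|_2^2+\|\theta g\|_2^2/\rho^2)^{1/2}$. With $\rho=\|\theta g\|_2/\|g\|_2$ this is $\|g\|_1\le(2\pi\|g\|_2\|\theta g\|_2)^{1/2}$. Let $F(z)=G_0(z)e^z$. By Plancherel's theorem $\|\hat G_0\|_2=(2\pi)^{-1/2}\|F\|_2$ and $\|\theta\hat G_0\|_2=(2\pi)^{-1/2}\|F'\|_2$, so $\|\hat G_0\|_1\le(\|F\|_2\|F'\|_2)^{1/2}$. On $(e^{-\varepsilon},e^\varepsilon)$, an interval of length $2\sinh\varepsilon\le3\varepsilon$, we have $|z-1|\le e^\varepsilon-1\le2\varepsilon$, $e^z\le e^e$, $1/z\le e$, and therefore $|G_0|\le2\varepsilon$ and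
\[
|G_0'|\le1+|z-1|\,\frac{\|\chi'\|_\infty}{\varepsilon z}\le1+2e\|\chi'\|_\infty .
\]
Hence $\|F\|_2\le2\varepsilon\,e^e\sqrt{3\varepsilon}$ and $\|F'\|_2\le(3+2e\|\chi'\|_\infty)e^e\sqrt{3\varepsilon}$, and the product is at most a constant times $\varepsilon^2$.
\end{proof}

We now fix the constants, in this order. Choose $\varepsilon\in(0,1]$, put $\Lambda=\Lambda_\varepsilon$, and then choose $T_0\in(0,1]$, such that
\begin{equation}\label{eq:constants}
\frac{168\,bK_1\varepsilon}a\le\frac14,\qquad336\,b\Lambda\,T_0^{1/4}\Big(1+\frac4a\Big)\le\frac14 .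
\end{equation}
They depend only on $a$, $b$ and $\chi$.

\section{The perturbed duality and the contraction}\label{sec:contraction}

\subsection{The duality identity with error term}

Throughout this subsection and the next, fix $k\in\mathbb Z$, $c=c_k$, $\varphi\in\mathcal D$, a number $N>0$ with $N\ge\bar p(\varphi)$, and $0\le s_0\le s_0+s\le T$. Let $V$ be given by Lemma~\ref{lem:loglaplace} on $[0,s]$ and put $\psi_t=V_{s-t}$. For a finite measure $X$ of mass $m=\langle X,1\rangle>0$ define
\[
\mathcal E_t(X)=e_{\psi_t}(X)\Big\{\tfrac12\chi_k(m)(m-c)\langle X,\alpha\psi_t^2\rangle-\chi_k'(m)m\langle X,\alpha\psi_t\rangle+\tfrac12\chi_k''(m)m\langle X,\alpha\rangle\Big\}.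
\]
The first term is the localized error \eqref{eq:error}; the other two are the price of the cutoff. They carry the large factors $\chi_k'$ and $\chi_k''$, but lower powers of $\psi_t$.

\begin{lemma}\label{lem:identity}
Let $X$, $m$, $Q$ be as in Section~\ref{sec:reduction}, and let $Z$ be $\mathcal F_{s_0}$-measurable with $|Z|\le1$. Then
\begin{equation}\label{eq:duality}
E^Q\big[Z\chi_k(m_{s_0+s})e_\varphi(X_{s_0+s})\big]=E^Q\big[Z\chi_k(m_{s_0})e_{V_s}(X_{s_0})\big]+\int_0^sE^Q\big[Z\,\mathcal E_t(X_{s_0+t})\big]dt .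
\end{equation}
\end{lemma}

\begin{proof}
The substitution $r\mapsto s-r$ in the equation for $V$ gives $\psi_t=S_{s-t}\varphi-\int_t^sS_{r-t}(\frac c2\alpha\psi_r^2)\,dr$. By Lemma~\ref{lem:mild} the continuous semimartingale
\[
Y_t=\langle X_{s_0},\psi_0\rangle+\int_0^t\langle X_{s_0+r},\tfrac c2\alpha\psi_r^2\rangle\,dr+\int_{s_0}^{s_0+t}\!\!\int\psi_{r-s_0}\,dM
\]
equals $\langle X_{s_0+t},\psi_t\rangle$ a.s.\ for each $t\in[0,s]$. Taking rational $t$ and using continuity, a.s.\ $\operatorname{Re}Y_t\ge0$ for all $t$; by Fubini's theorem, a.s.\ $e^{-Y_t}=e_{\psi_t}(X_{s_0+t})$ for a.e.\ $t$. Write $X=X_{s_0+t}$, $m=m_{s_0+t}$, $\psi=\psi_t$. The brackets are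
\[
d[Y,Y]=m\langle X,\alpha\psi^2\rangle\,dt,\qquad d[m,Y]=m\langle X,\alpha\psi\rangle\,dt,\qquad d[m]=m\langle X,\alpha\rangle\,dt .
\]
By (W5), $e^{-Y}$ has drift $\frac12(m-c)\langle X,\alpha\psi^2\rangle e^{-Y}$ and martingale part $-e^{-Y}\int\psi\,dM$. By It\^o's formula, $\chi_k(m)$ has drift $\frac12\chi_k''(m)m\langle X,\alpha\rangle$ and martingale part $\chi_k'(m)\int1\,dM$. Their bracket has density $-\chi_k'(m)m\langle X,\alpha\psi\rangle e^{-Y}$. By the product rule, $\chi_k(m)e^{-Y}$ has drift $\mathcal E_t(X)$ for a.e.\ $t$ and local martingale part $\int\!\!\int e^{-Y}(\chi_k'(m)-\chi_k(m)\psi)\,dM$. On the support of $\chi_k$ we have $m\le ec$; also $|\psi|\le N$, $|e^{-Y}|\le1$ and $\alpha\le b$. Hence $\mathcal E_t$ is bounded, and so is the density $|e^{-Y}|^2m\langle X,\alpha|\chi_k'(m)-\chi_k(m)\psi|^2\rangle$. By (W3) the local martingale is a martingale on $[0,s]$ for the filtration $(\mathcal F_{s_0+t})$. Multiply by $Z$, take expectations, and use $\psi_s=\varphi$, $\psi_0=V_s$.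
\end{proof}

\subsection{The error as a superposition of exponentials}

The left side of \eqref{eq:duality} is the expectation of a functional $\chi_j(m)e_{\varphi'}(X)$. The inequality closes if $\mathcal E_t$ is a superposition of functionals of the same form. We insert the factors $\chi_j$ by the partition of unity, absorb $G_l(m/c)$ by \eqref{eq:fourier}, and absorb the linear factors by Lemma~\ref{lem:cauchy}. Put
\[
\nu=cN,\qquad\nu_r=cN_r=\Big(\frac1\nu+\frac a4r\Big)^{-1}.
\]

\begin{lemma}\label{lem:expansion}
For $l=0,1,2$ there are Borel functions $w_l(t,\theta,\omega)$ and $\varphi^l_{t,\theta,\omega}(y)$ of $t\in[0,s]$, $\theta\in\mathbb R$, $\omega\in[0,2\pi]$, $y\in\mathbb R$, with $\varphi^l_{t,\theta,\omega}\in\mathcal D$, such that for every finite measure $X$ of mass $m>0$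
\[
\mathcal E_t(X)=\sum_{|j-k|\le1}\ \sum_{l=0}^2\int_{\mathbb R}\int_0^{2\pi}w_l(t,\theta,\omega)\,\chi_j(m)\,e_{\varphi^l_{t,\theta,\omega}}(X)\,d\omega\,d\theta,
\]
and, with $\nu_*=\nu_{s-t}$, for $|j-k|\le1$,
\begin{gather}
1+c_j\,\bar p(\varphi^l_{t,\theta,\omega})\le14(1+\theta^2+\nu_*),\label{eq:gaugebound}\\
\int_0^{2\pi}\!|w_0|\,d\omega=b\nu_*|\hat G_0(\theta)|,\quad\int_0^{2\pi}\!|w_1|\,d\omega=b\nu_*^{1/2}|\hat G_1(\theta)|,\quad\int_0^{2\pi}\!|w_2|\,d\omega=b|\hat G_2(\theta)| .\label{eq:massbound}
\end{gather}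
\end{lemma}

\begin{proof}
From $\chi_k(m)=\check\chi(m/c)$ we get $\chi_k(m)(m-c)=cG_0(m/c)$, $\chi_k'(m)m=G_1(m/c)$ and $\chi_k''(m)m=c^{-1}G_2(m/c)$. These vanish for $m\notin I_k$, so multiplying $\mathcal E_t(X)$ by $\sum_{|j-k|\le1}\chi_j(m)$ does not change it. Since $m=\langle X,1\rangle$, we have $e^{-(1+\mathrm i\theta)m/c}e_{\psi_t}(X)=e_{\varphi_0}(X)$ with $\varphi_0=\psi_t+(1+\mathrm i\theta)/c$. By \eqref{eq:fourier},
\[
\mathcal E_t(X)=\sum_{|j-k|\le1}\chi_j(m)\sum_{l=0}^2\int_{\mathbb R}\mu_l\,\hat G_l(\theta)\,\langle X,\beta_l\rangle\,e_{\varphi_0}(X)\,d\theta,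
\]
where $(\mu_0,\mu_1,\mu_2)=(\frac c2,-1,\frac1{2c})$ and $(\beta_0,\beta_1,\beta_2)=(\alpha\psi_t^2,\alpha\psi_t,\alpha)$. Put $N_*=N_{s-t}=\nu_*/c$, so that $|\psi_t|^2\le N_*\operatorname{Re}\psi_t$ by Lemma~\ref{lem:gauge}(c), and note $\operatorname{Re}\varphi_0=\operatorname{Re}\psi_t+\frac1c$. The following radii satisfy $r_l|\beta_l|\le\frac12\operatorname{Re}\varphi_0$.
\begin{itemize}
\item $r_0=1/(2bN_*)$: $r_0\alpha|\psi_t|^2\le|\psi_t|^2/(2N_*)\le\frac12\operatorname{Re}\psi_t$.
\item $r_1=1/(b\nu_*^{1/2})$: $r_1\alpha|\psi_t|\le\nu_*^{-1/2}(N_*\operatorname{Re}\psi_t)^{1/2}=(\frac1c\operatorname{Re}\psi_t)^{1/2}\le\frac12(\operatorname{Re}\psi_t+\frac1c)$.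
\item $r_2=1/(2bc)$: $r_2\alpha\le\frac1{2c}$.
\end{itemize}
The last two cases use the real part $1/c$ supplied by the shift in \eqref{eq:fourier}. Lemma~\ref{lem:cauchy} gives the representation with $\varphi^l_{t,\theta,\omega}=\varphi_0+r_le^{\mathrm i\omega}\beta_l$ and $w_l=-\mu_l\hat G_l(\theta)e^{-\mathrm i\omega}/(2\pi r_l)$. Then $\int_0^{2\pi}|w_l|\,d\omega=|\mu_l||\hat G_l(\theta)|/r_l$, and $|\mu_l|/r_l$ equals $bcN_*=b\nu_*$, $b\nu_*^{1/2}$ and $b$ for $l=0,1,2$. Finally, $p((1+\mathrm i\theta)/c)=(1+\theta^2)/c$, so subadditivity gives $\bar p(\varphi_0)\le(\nu_*+1+\theta^2)/c$. With $c_j\le e^\varepsilon c\le ec$ and Lemma~\ref{lem:cauchy},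
\[
1+c_j\bar p(\varphi^l_{t,\theta,\omega})\le1+\tfrac92e\,(1+\theta^2+\nu_*)\le14(1+\theta^2+\nu_*),
\]
because $1+\frac92e<14$.
\end{proof}

\subsection{The contraction}

Let $(X^i,m^i,Q^i)$, $i=1,2$, arise from two solutions as in Section~\ref{sec:reduction}, with the same $T$. Let $s_0\in[0,T]$, let $Z^i$ be $\mathcal F^i_{s_0}$-measurable with $|Z^i|\le1$, and put, for $k\in\mathbb Z$, $\varphi\in\mathcal D$, $s\in[0,T-s_0]$,
\[
d_s(k,\varphi)=E^{Q^1}\big[Z^1\chi_k(m^1_{s_0+s})e_\varphi(X^1_{s_0+s})\big]-E^{Q^2}\big[Z^2\chi_k(m^2_{s_0+s})e_\varphi(X^2_{s_0+s})\big].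
\]

\begin{proposition}\label{prop:contraction}
If $d_0(k,\varphi)=0$ for all $k\in\mathbb Z$ and $\varphi\in\mathcal D$, then $d_s(k,\varphi)=0$ for all $k\in\mathbb Z$, $\varphi\in\mathcal D$ and $s\in[0,T-s_0]$.
\end{proposition}

\begin{proof}
Let $D$ be the supremum of $|d_s(k,\varphi)|/(1+c_k\bar p(\varphi))$ over $k\in\mathbb Z$, $\varphi\in\mathcal D$ and $0\le s\le T_0\wedge(T-s_0)$. Since $|d_s|\le2$, we have $D\le2$. Fix such $k,\varphi,s$ and $N>0$ with $N\ge\bar p(\varphi)$. The function $V$ is deterministic and the same for both solutions. Subtract the identities \eqref{eq:duality} for $i=1,2$. The first terms on the right differ by $d_0(k,V_s)=0$, since $V_s\in\mathcal D$. In the last terms insert Lemma~\ref{lem:expansion}. Since $\nu_*\le\nu$, the coefficients $w_l$ are integrable in $(t,\theta,\omega)$ by \eqref{eq:massbound}, and $|Z\chi_je_{\varphi^l}|\le1$, so Fubini's theorem gives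
\[
d_s(k,\varphi)=\sum_{|j-k|\le1}\sum_{l=0}^2\int_0^s\!\!\int_{\mathbb R}\!\int_0^{2\pi}w_l(t,\theta,\omega)\,d_t(j,\varphi^l_{t,\theta,\omega})\,d\omega\,d\theta\,dt .
\]
Use $|d_t(j,\varphi^l)|\le D(1+c_j\bar p(\varphi^l))$, the bounds \eqref{eq:gaugebound} and \eqref{eq:massbound}, the three values of $j$, and the substitution $r=s-t$:
\[
|d_s(k,\varphi)|\le42\,bD\int_0^s\!\!\int_{\mathbb R}\big(\nu_r|\hat G_0|+\nu_r^{1/2}|\hat G_1|+|\hat G_2|\big)(1+\theta^2+\nu_r)\,d\theta\,dr .
\]
Only the term $\nu_r^2|\hat G_0|$ is critical, and Lemma~\ref{lem:small} bounds its $\theta$-integral by $K_1\varepsilon\nu_r^2$. The remaining terms integrate to at most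
\[
\Lambda\big[\nu_r+\nu_r^{1/2}(1+\nu_r)+(1+\nu_r)\big]=\Lambda\big[1+\nu_r^{1/2}+2\nu_r+\nu_r^{3/2}\big]\le4\Lambda(1+\nu_r^{3/2});
\]
indeed the bracket is at most $4+\nu_r^{3/2}$ if $\nu_r\le1$ and at most $1+4\nu_r^{3/2}$ if $\nu_r\ge1$. Now $\int_0^\infty\nu_r^2\,dr=4\nu/a$. By H\"older's inequality and $x^{3/4}\le1+x$, $\int_0^s\nu_r^{3/2}dr\le s^{1/4}(4\nu/a)^{3/4}\le s^{1/4}(1+4\nu/a)$. Since $s\le s^{1/4}\le T_0^{1/4}$,
\[
\int_0^s(1+\nu_r^{3/2})\,dr\le T_0^{1/4}\Big(2+\frac{4\nu}a\Big)\le2T_0^{1/4}\Big(1+\frac4a\Big)(1+\nu).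
\]
By \eqref{eq:constants},
\[
|d_s(k,\varphi)|\le D\Big[\frac{168\,bK_1\varepsilon}a\,\nu+336\,b\Lambda T_0^{1/4}\Big(1+\frac4a\Big)(1+\nu)\Big]\le\frac D2(1+c_kN).
\]
Let $N\downarrow\bar p(\varphi)$ and take the supremum: $D\le D/2$, so $D=0$. If $s_0+T_0<T$, repeat the argument with $s_0+T_0$ in place of $s_0$: the variables $Z^i$ are $\mathcal F^i_{s_0+T_0}$-measurable, and the hypothesis holds at the new starting time. Since $T_0$ is fixed, finitely many steps reach $T$.
\end{proof}

\section{Identification of the laws}\label{sec:laws}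

Let $(u^i,W^i)$, $i=1,2$, be two solutions under $P^i$ whose initial densities have the same law, and fix $T>0$. We show first that the pairs $(u^i,m^i)$ have the same law under $Q^i$, and then that the density \eqref{eq:density} is determined by this pair.

\subsection{The law of $(u,m)$ under $Q$}

Let $\mathcal X$ be the set of nonnegative integrable functions in $C_{\mathrm{tem}}$. The map $(w,x)\mapsto w(x)$ is continuous, so by Tonelli's theorem $\mathcal X$ is a Borel set and $w\mapsto\langle w,\varphi\rangle$ is Borel on $\mathcal X$ for bounded Borel $\varphi$. Conversely, fix $\rho\in C_c^\infty(\mathbb R)$ with $\rho\ge0$, $\int\rho=1$, and let $\rho_l(y)=l\rho(ly)$; then $w(x)=\lim_l\langle w,\rho_l(x-\cdot)\rangle$. Hence the Borel $\sigma$-field of $\mathcal X$ is generated by the maps $\langle\cdot,\varphi\rangle$ with bounded Borel $\varphi\ge0$. It follows that the law of a random vector $(\xi_1,\dots,\xi_n)\in\mathcal X^n$ is determined by the numbers $E\prod_le_{\varphi_l}(\xi_l)$ with bounded Borel $\varphi_l\ge0$: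 taking $\varphi_l=\sum_j\lambda_{lj}\varphi_{lj}$ with $\lambda_{lj}\ge0$ gives the Laplace transform of the nonnegative vector $(\langle\xi_l,\varphi_{lj}\rangle)_{l,j}$, and the corresponding cylinder sets form a generating $\pi$-system.

\begin{lemma}\label{lem:lawX}
The pairs $(u^i,m^i)$ under $Q^i$, $i=1,2$, have the same law on
\[
\Omega_T=C([0,T],C_{\mathrm{tem}})\times C([0,T],(0,\infty)).
\]
\end{lemma}

\begin{proof}
We show by induction on $n$ that $(X^i_{t_1},\dots,X^i_{t_n})$ has the same law for $i=1,2$ whenever $0\le t_1\le\dots\le t_n\le T$. For $n=1$ take $s_0=0$ and $Z^i=1$. Then $d_0(k,\varphi)=0$, because $X_0^i=u_0^i$, $m_0^i=1$ and $Q^i=P^i$ on $\mathcal F_0^i$. For the step from $n$ to $n+1$ take $s_0=t_n$ and $Z^i=\prod_{l\le n}e_{\varphi_l}(X^i_{t_l})$ with bounded Borel $\varphi_l\ge0$. Then $d_0(k,\varphi)$ is a difference of expectations of one bounded Borel function of $(X^i_{t_1},\dots,X^i_{t_n})$, so it vanishes by the induction hypothesis. In both cases Proposition~\ref{prop:contraction} applies. Summing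 over $k$, with $\sum_k\chi_k(m)=1$ for $m>0$ and bounded convergence, gives $E^{Q^1}[Z^1e_\varphi(X^1_t)]=E^{Q^2}[Z^2e_\varphi(X^2_t)]$ for $t\in[s_0,T]$ and bounded Borel $\varphi\ge0$. By the preceding paragraph this completes the induction.

The values $m_t=\langle X_t,1\rangle$ and $u(t,x)=X_t(x)/\langle X_t,1\rangle$ are Borel functions of $X_t$, so any finite family of them has the same joint law for $i=1,2$. These evaluations generate the Borel $\sigma$-field of $\Omega_T$.
\end{proof}

\subsection{The Girsanov density}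

Since $R$ is nonanticipating, $R(s,y,u)=R(s,y,u(\cdot\wedge T))$ for $s\le T$. So $\gamma_s(y)$ is a fixed Borel function of $(s,y)$ and the path of $u$ on $[0,T]$, and so is $\int_0^T\langle u_s,\alpha\gamma_s^2\rangle\,ds$ by Tonelli's theorem. The variable $J$ in \eqref{eq:density}, however, is a stochastic integral against $W^Q$, which is not part of the pair $(u,m)$. It can be recovered because
\[
J=\int_0^T\!\!\int\kappa\,dM,\qquad\kappa_s(y)=\frac{\gamma_s(y)}{m_s},
\]
and \eqref{eq:X} expresses integrals of smooth, piecewise constant in time integrands against $M$ through $X$ alone. The field $\kappa$ is predictable and, for each path, bounded on $[0,T]\times\mathbb R$, as $m$ is continuous and positive. It has no regularity in $s$ or $y$, so we smooth it in $y$ and average it over the preceding time interval, which preserves predictability.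

\begin{lemma}\label{lem:J}
The triples $(u^i,m^i,J^i)$ under $Q^i$, $i=1,2$, have the same law.
\end{lemma}

\begin{proof}
We drop the index $i$ of the solution. Put $\kappa^l_s=\zeta_l\,(\rho_l*\kappa_s)$ and let $K_l$ be a compact interval containing the support of $\zeta_l$. With $\tau_j=jT/n$ put
\[
\bar\kappa_j=\frac nT\int_{\tau_{j-1}}^{\tau_j}\kappa^l_r\,dr,\qquad\kappa^{l,n}_s=\bar\kappa_j\ \text{ for }s\in(\tau_j,\tau_{j+1}],\ 1\le j\le n-1,
\]
and $\kappa^{l,n}_s=0$ for $s\le\tau_1$. Let $J^l$ and $J^{l,n}$ be the integrals of $\kappa^l$ and $\kappa^{l,n}$ against $M$ over $[0,T]\times\mathbb R$.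

\emph{Step 1: $J^{l,n}$ is a fixed Borel function of $(u,m)$.} Each $\bar\kappa_j$ is a random smooth function supported in $K_l$, and $\bar\kappa_j(y),\bar\kappa_j'(y),\bar\kappa_j''(y)$ are $\mathcal F_{\tau_j}$-measurable. We claim that a.s.
\begin{equation}\label{eq:randomtest}
\int_{\tau_j}^{\tau_{j+1}}\!\!\int\bar\kappa_j\,dM=\langle X_{\tau_{j+1}}-X_{\tau_j},\bar\kappa_j\rangle-\int_{\tau_j}^{\tau_{j+1}}\langle X_s,\bar\kappa_j''\rangle\,ds .
\end{equation}
Let $(\varphi_q)_{q\ge1}$ be dense in the separable Banach space of $C^2$ functions supported in $K_l$. For $\delta>0$ let $A_q$ be the event that $q$ is the first index with $\|\bar\kappa_j-\varphi_q\|_{C^2}<\delta$. The norm is a supremum over rational $y$, so $A_q\in\mathcal F_{\tau_j}$. Put $\bar\kappa^\delta=\sum_q1_{A_q}\varphi_q$. By (W1), on $A_q$ the integral of $\bar\kappa^\delta$ against $M$ over $(\tau_j,\tau_{j+1}]$ equals that of $\varphi_q$, so \eqref{eq:X} gives \eqref{eq:randomtest} for $\bar\kappa^\delta$. As $\delta\to0$ the right side converges a.s., and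 the left side converges in probability by (W2), since $\int_0^Tm_s\langle X_s,\alpha\rangle\,ds\cdot\delta^2\to0$. This proves \eqref{eq:randomtest}. The function $\kappa$ is a Borel function of $(s,y,(u,m))\in[0,T]\times\mathbb R\times\Omega_T$, bounded for each fixed $(u,m)$, and the right side of \eqref{eq:randomtest} is obtained from it and from $X=mu$ by integrations. By Fubini's theorem, $J^{l,n}=\Phi_{l,n}(u,m)$ a.s.\ with a Borel function $\Phi_{l,n}$ on $\Omega_T$ that does not depend on the solution.

\emph{Step 2: $J^{l,n}\to J^l$ in probability as $n\to\infty$.} Let $\mathcal A_n$ be the operator on $L^2([0,T])$ that replaces a function on $(\tau_j,\tau_{j+1}]$ by its average over $(\tau_{j-1},\tau_j]$, and by $0$ on $[0,\tau_1]$. By Jensen's inequality $\mathcal A_n$ is a contraction. For continuous $g$, uniform continuity gives $\mathcal A_ng\to g$ in $L^2$; by density this holds for all $g\in L^2([0,T])$. So for every path and every $y$, $\int_0^T|\kappa^{l,n}_s(y)-\kappa^l_s(y)|^2ds\to0$, and these integrals are bounded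 in $(n,y)$ and vanish off $K_l$. The weight $m^2\alpha u$ is bounded on $[0,T]\times K_l$ for each path, because $u$ is jointly continuous. Hence $\int_0^T\!\int|\kappa^{l,n}-\kappa^l|^2m^2\alpha u\,dy\,ds\to0$ a.s., and (W2) applies.

\emph{Step 3: $J^l\to J$ in probability as $l\to\infty$.} For each path and each $s$, $\kappa^l_s(y)\to\kappa_s(y)$ at every Lebesgue point $y$ of $\kappa_s$, and $|\kappa^l|\le\sup|\kappa|$. The weight $m^2\alpha u$ is integrable on $[0,T]\times\mathbb R$. By dominated convergence $\int_0^T\!\int|\kappa^l-\kappa|^2m^2\alpha u\,dy\,ds\to0$ a.s., and (W2) applies.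

By Step 1 and Lemma~\ref{lem:lawX}, the law of $(u,m,J^{l,n})$ is the same for both solutions. Convergence in probability implies convergence in law, so Steps 2 and 3 transfer this to $(u,m,J^l)$ and then to $(u,m,J)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
For bounded Borel $H\ge0$ on $C([0,T],C_{\mathrm{tem}})$, \eqref{eq:density} gives
\[
E^{P^i}[H(u^i)]=E^{Q^i}\Big[H(u^i)\exp\Big(J^i-\frac12\int_0^T\langle u^i_s,\alpha(\gamma^i_s)^2\rangle\,ds\Big)\Big].
\]
The integrand is one nonnegative Borel function of $(u^i,J^i)$, so by Lemma~\ref{lem:J} the right side does not depend on $i$. Thus $u^1$ and $u^2$ have the same law on $C([0,T],C_{\mathrm{tem}})$ for every $T$, hence the same finite-dimensional distributions, and hence the same law on $C([0,\infty),C_{\mathrm{tem}})$.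
\end{proof}

\section{The Markov property}\label{sec:markov}

Part (ii) follows from part (i) by comparing two reweightings of one solution. This is the reason for allowing random initial densities.

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Let $\Xi\ge0$ be bounded and $\mathcal F_{s_0}$-measurable with $E\Xi>0$, and let $\xi=E[\Xi\,|\,u_{s_0}]$, so $E\xi=E\Xi$. Let $P'$ be either of the probabilities $\Xi P/E\Xi$ and $\xi P/E\Xi$. We claim that under $P'$ the process $u_{s_0+\cdot}$, with the noise $W'_t(A)=W_{s_0+t}(A)-W_{s_0}(A)$ and the filtration $(\mathcal F_{s_0+t})_{t\ge0}$, is a solution of the $R$-equation. The density of $P'$ is $\mathcal F_{s_0}$-measurable and bounded, so every $P$-martingale for $(\mathcal F_{s_0+t})$ is a $P'$-martingale. Applied to $W'_t(A)$ and $W'_t(A)W'_t(B)-t|A\cap B|$, this shows that $W'$ is a white noise under $P'$. Stochastic integrals against $W'$ computed under $P$ and under $P'$ agree $P'$-a.s.: they agree for simple fields, and approximation in $P$-probability as in (W2) is also approximation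 in $P'$-probability, since $P'\ll P$. Subtract \eqref{eq:weak} at time $s_0$ from \eqref{eq:weak} at time $s_0+t$. Since $R(s_0+s,x,u)=\bar R(x,u_{s_0+s})=R(s,x,u_{s_0+\cdot})$, the result is \eqref{eq:weak} for the shifted process, which proves the claim.

The initial density $u_{s_0}$ has the same law under both probabilities, because $E[\Xi g(u_{s_0})]=E[\xi g(u_{s_0})]$ for bounded Borel $g$. By part (i), and then twice by the definition of conditional expectation given $u_{s_0}$,
\[
E[\Xi H(u_{s_0+\cdot})]=E[\xi H(u_{s_0+\cdot})]=E\big[\xi\,E[H(u_{s_0+\cdot})|u_{s_0}]\big]=E\big[\Xi\,E[H(u_{s_0+\cdot})|u_{s_0}]\big].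
\]
Taking $\Xi=1_A$ with $A\in\mathcal F_{s_0}$, $P(A)>0$, gives the assertion.
\end{proof}

The function $R$ used in the proof of Corollary~\ref{cor:answer} has the form $\bar R(x,w(s))$, so part (ii) applies to every solution of \eqref{eq:spde}.

\begin{thebibliography}{1}

\bibitem{TCP}
\emph{Two contrasting properties of solutions for one-dimensional stochastic partial differential equations},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 4FE47A56FA2457F2EE32AAC74A0EEDCB/\allowbreak S0008414X00045880a.pdf/\allowbreak two\_\allowbreak contrasting\_\allowbreak properties\_\allowbreak of\_\allowbreak solutions\_\allowbreak for\_\allowbreak onedimensional\_\allowbreak stochastic\_\allowbreak partial\_\allowbreak differential\_\allowbreak equations.pdf}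

\end{thebibliography}
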